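\title{A monotonically normal space that is not utterly normal}

\begin{abstract}
A regular $T_1$ space is utterly normal if its points have neighborhood bases such that, whenever a basic neighborhood of $x$ meets a basic neighborhood of $y$, one of the two points lies in the closure of the neighborhood of the other. Utterly normal spaces are monotonically normal. We show in ZFC that the converse fails. The example has a base of clopen sets, every open cover of every subspace has a disjoint open refinement, it is acyclically monotonically normal, and it becomes utterly normal when one point is removed. The proof reduces utter normality at that point to the existence of a closure-preserving base and then rules out such a base by a diagonal argument in a tree of height $\omega^\omega$.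
\end{abstract}

\section{The question and the results}\label{sec:intro}

Unless we say otherwise, a space is a regular $T_1$ space. A neighborhood of $x$ is a set with $x$ in its interior, and $\omega=\{0,1,2,\dots\}$.

A space $X$ is \emph{monotonically normal} if one can assign to each pair $(A,K)$ of disjoint closed sets an open set $M(A,K)$ such that
\begin{itemize}
\item[(M1)] $A\subset M(A,K)\subset\overline{M(A,K)}\subset X\setminus K$;
\item[(M2)] if $A\subset A'$ and $K\supset K'$, then $M(A,K)\subset M(A',K')$.
\end{itemize}
Condition (M1) is normality, and (M2) asks that the separations be chosen coherently. The property has a local form. A \emph{point operator} on $X$ assigns to each open set $G$ and each $p\in G$ an open set $H(p,G)$ with $p\in H(p,G)\subset G$, in such a way that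
\begin{equation}\label{eq:star}
H(p,G)\cap H(q,G')\neq\emptyset\ \Longrightarrow\ p\in G'\ \text{ or }\ q\in G .
\end{equation}
It is \emph{monotone} if $H(p,G)\subset H(p,G')$ whenever $p\in G\subset G'$. A space is monotonically normal if and only if it has a point operator (Lemma~\ref{lem:borges}).

A \emph{magnetic base system} for $X$ is a family of neighborhood bases $\mathcal B(x)$, $x\in X$, such that for $B_x\in\mathcal B(x)$ and $B_y\in\mathcal B(y)$,
\begin{equation}\label{eq:magnetic}
B_x\cap B_y\neq\emptyset\ \Longrightarrow\ x\in\overline{B_y}\ \text{ or }\ y\in\overline{B_x} .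
\end{equation}
The members of $\mathcal B(x)$ need not be open. The space $X$ is \emph{utterly normal} if it has a magnetic base system, and it is \emph{UNO} (utterly normal with respect to open sets) if it has one that consists of open sets.

\begin{example}\label{ex:line}
On the real line, the intervals centered at $x$ do not form a magnetic base system: $(-1,1)$ and $(\frac12,\frac52)$ meet, while $0\notin[\frac12,\frac52]$ and $\frac32\notin[-1,1]$. A coordinated choice works. Let $B_m(x)=(a,b)$, where $a$ is the largest multiple of $2^{-m}$ below $x$ and $b$ is the smallest one above $x$. Let $m\le m'$ and $y\notin[a,b]$, say $y>b$. Since $b$ is a multiple of $2^{-m'}$ below $y$, the left endpoint of $B_{m'}(y)$ is at least $b$, so $B_{m'}(y)$ misses $B_m(x)$. Hence the line is UNO.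
\end{example}

Compare \eqref{eq:star} with \eqref{eq:magnetic}. A magnetic base system yields a point operator: choose $B\in\mathcal B(p)$ with $\overline B\subset G$, which regularity allows, and let $H(p,G)$ be the interior of $B$; then \eqref{eq:magnetic} gives \eqref{eq:star}. So every utterly normal space is monotonically normal. In the other direction, the sets $H(p,G)$ of a point operator form an open base at $p$, but when two of them meet, \eqref{eq:star} puts $p$ only in $G'$ and not in the smaller set $\overline{H(q,G')}$. Utter normality is thus \eqref{eq:star} without this loss, and one may hope that the loss can always be removed by a more careful choice, as on the line. There is evidence for this. It is known that every space with a monotonically normal compactification is UNO, and that these spaces include all generalized ordered spaces, that is, linearly ordered sets with a Hausdorff topology that has a base of order-convex sets. The following question is posed in \cite{PIGO}.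

\begin{quote}
\emph{Is every monotonically normal space utterly normal?}
\end{quote}

The answer is no, and the construction uses ZFC only.

\begin{theorem}\label{thm:main}
There is a monotonically normal space $X$ that is not utterly normal.
\end{theorem}

\begin{theorem}\label{thm:strong}
The space $X$ constructed in the proof of Theorem~\ref{thm:main} has the following further properties.
\begin{itemize}
\item[(i)] $X$ has a base of clopen sets.
\item[(ii)] Every open cover of every subspace of $X$ has a pairwise disjoint open refinement.
\item[(iii)] $X$ is acyclically monotonically normal: it has a monotone point operator $H$ such that $\bigcap_{i<n}H(x_i,X\setminus\{x_{i+1}\})=\emptyset$ whenever $n\ge2$, the points $x_0,\dots,x_{n-1}$ are distinct, and $x_n=x_0$.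
\item[(iv)] There is a point $\infty\in X$ such that $X\setminus\{\infty\}$ is UNO.
\end{itemize}
\end{theorem}

For $n=2$ the condition in (iii) follows from \eqref{eq:star}; the content of (iii) lies in the longer cycles. By (iv), utter normality fails because of a single point, and the next proposition says exactly what is at stake there. A family of closed subsets of a space $Y$ is \emph{closure-preserving} in $Y$ if the union of every subfamily is closed in $Y$.

\begin{proposition}\label{prop:onepoint}
Let $X$ be a regular $T_1$ space, $\infty\in X$, and $Y=X\setminus\{\infty\}$.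
\begin{itemize}
\item[(1)] If $X$ is utterly normal, then $\infty$ has a neighborhood base $\mathcal P$ of closed sets such that $\{P\cap Y:P\in\mathcal P\}$ is closure-preserving in $Y$.
\item[(2)] If $Y$ is utterly normal and such a base $\mathcal P$ exists, then $X$ is utterly normal.
\end{itemize}
\end{proposition}

So the space of Theorem~\ref{thm:strong} fails to be utterly normal precisely because $\infty$ has no such base. Since a space with a monotonically normal compactification is UNO, and hence utterly normal, Theorem~\ref{thm:main} also shows that $X$ has no monotonically normal compactification.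

\section{Point operators, absorbing sets and chains}\label{sec:reduction}

We begin with the local form of monotone normality. The implication from a point operator to monotone normality is a standard criterion of Borges. We need it for spaces not yet known to be regular.

\begin{lemma}\label{lem:borges}
Let $X$ be a $T_1$ space, not assumed regular.
\begin{itemize}
\item[(a)] If $H$ is a point operator on $X$, then $H^*(p,G)=\bigcup\{H(p,G_1):p\in G_1\subset G,\ G_1\text{ open}\}$ is a monotone point operator.
\item[(b)] $X$ has a point operator if and only if it has an operator $M$ with \textup{(M1)} and \textup{(M2)}. In that case $X$ is regular.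
\end{itemize}
\end{lemma}

\begin{proof}
(a) Monotonicity holds by definition. If $H^*(p,G)$ meets $H^*(q,G')$, then $H(p,G_1)$ meets $H(q,G_2)$ for some $G_1\subset G$ and $G_2\subset G'$, so $p\in G_2\subset G'$ or $q\in G_1\subset G$.

(b) Given $H$, put $M(A,K)=\bigcup_{p\in A}H^*(p,X\setminus K)$. This set is open and contains $A$, and (M2) follows from the monotonicity of $H^*$. Let $q\in K$. If $H^*(q,X\setminus A)$ met $H^*(p,X\setminus K)$ for some $p\in A$, then $p\in X\setminus A$ or $q\in X\setminus K$, and both are false. So $q\notin\overline{M(A,K)}$, which proves (M1). Points are closed, so (M1) with $A=\{p\}$ gives regularity.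

Conversely, given $M$, put $H(p,G)=M(\{p\},X\setminus G)\setminus\overline{M(X\setminus G,\{p\})}$. By (M1), $p\in H(p,G)\subset G$. If $p\notin G'$ and $q\notin G$, then (M2) gives $H(p,G)\subset M(\{p\},X\setminus G)\subset M(X\setminus G',\{q\})$, and the last set misses $H(q,G')$.
\end{proof}

Closure-preserving families are easier to handle through neighborhoods of points. A \emph{neighborhood assignment} on a space $Y$ is a map $O$ that assigns to each $y\in Y$ an open set $O(y)\ni y$. A set $P\subset Y$ is \emph{$O$-absorbing} if $O(y)\cap P\ne\emptyset$ implies $y\in P$. An \emph{$O$-chain of length $l$ from $y$ to $z$} is a sequence $y=z_0,z_1,\dots,z_l=z$ with $z_{j+1}\in O(z_j)$ for $j<l$.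

\begin{lemma}\label{lem:absorb}
Let $Y$ be a topological space.
\begin{itemize}
\item[(a)] A family $\mathcal P$ of subsets of $Y$ is a closure-preserving family of closed sets if and only if there is one neighborhood assignment $O$ such that every $P\in\mathcal P$ is $O$-absorbing.
\item[(b)] If $P$ is $O$-absorbing, $z\in P$, and there is an $O$-chain from $y$ to $z$, then $y\in P$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If all unions of subfamilies are closed, take $O(y)=Y\setminus\bigcup\{P\in\mathcal P:y\notin P\}$. Conversely, if every $P$ is $O$-absorbing and $y$ lies in no member of a subfamily, then $O(y)$ misses the union of that subfamily.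
(b) If $z_{j+1}\in P$, then $O(z_j)$ meets $P$, so $z_j\in P$; induct downward from $j=l-1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:onepoint}]
(1) Let $\mathcal B$ be a magnetic base system. By regularity, $\mathcal P=\{\overline C:C\in\mathcal B(\infty)\}$ is a neighborhood base at $\infty$, and each $y\in Y$ has some $B(y)\in\mathcal B(y)$ with $\infty\notin\overline{B(y)}$. Let $O(y)$ be the interior of $B(y)$. If the open set $O(y)$ meets $\overline C$, then it meets $C$, so \eqref{eq:magnetic} gives $y\in\overline C$ or $\infty\in\overline{B(y)}$, and the second is false. Thus every $P\cap Y$ is $O$-absorbing, and Lemma~\ref{lem:absorb}(a) applies.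

(2) Let $\mathcal B_Y$ be a magnetic base system for $Y$, and let $O$ be an assignment on $Y$ for which all sets $P\cap Y$ are absorbing. Put $\mathcal B(\infty)=\mathcal P$ and $\mathcal B(y)=\{B\in\mathcal B_Y(y):B\subset O(y)\}$ for $y\in Y$. As $Y$ is open in $X$, each $\mathcal B(y)$ is a neighborhood base at $y$ in $X$. Condition \eqref{eq:magnetic} holds for two points of $Y$ because it holds for $\mathcal B_Y$, and for two members of $\mathcal P$ because both contain $\infty$. If $B\in\mathcal B(y)$ meets $P\in\mathcal P$, then $O(y)$ meets $P$, so $y\in P$.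
\end{proof}

These lemmas show what a counterexample $X=Y\cup\{\infty\}$ with $Y$ utterly normal must look like. First, $\infty$ cannot have a countable base. If it had one, regularity would give a decreasing base $P_0\supset P_1\supset\cdots$ of closed neighborhoods, and such a family is closure-preserving because the union of a nonempty subfamily is one of its members.

Second, consider what a point operator $H$ gives at $\infty$. Put $U(y)=H(y,Y)$, and for an open $G\ni\infty$ put $G_0=G$ and $G_{k+1}=H(\infty,G_k)$. Since $\infty\notin Y$, condition \eqref{eq:star} reads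
\begin{equation}\label{eq:onestep}
U(y)\cap G_{k+1}\neq\emptyset\ \Longrightarrow\ y\in G_k .
\end{equation}
This is absorption at the cost of one level per step: if a $U$-chain of length at most $k$ ends in $G_k$, then it starts in $G$. Utter normality needs an absorbing neighborhood inside $G$, and by Lemma~\ref{lem:absorb}(b) such a set contains the starting points of chains of \emph{every} length. The natural attempt to prove a positive answer is to replace $U$ by a finer assignment $O$ for which long $O$-chains can be shortcut by short $U$-chains. The counterexample blocks this attempt in three steps.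
\begin{enumerate}
\item We build a UNO space $T$ and an assignment $U$ on it such that, for every assignment $O$ and every $m$, some $O$-chain admits no $U$-chain of length at most $m$ with the same ends (Section~\ref{sec:tree}).
\item For each $d\in T$ we build an increasing tower of clopen sets $N(d,n)\ni d$ that satisfies \eqref{eq:onestep} and whose $n$th member contains only those predecessors of $d$ that reach $d$ in at most $n$ $U$-steps (Section~\ref{sec:towers}).
\item We attach a point $\infty$ to many copies of $T$, with neighborhoods cut out by the towers, so that $d$ and $m$ can still be chosen after $O$ is given (Sections~\ref{sec:X} and~\ref{sec:notUN}).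
\end{enumerate}

\section{A tree in which chains cannot be shortcut}\label{sec:tree}

Let $\omega^\omega=\sup_n\omega^n$ (ordinal powers); this is a countable ordinal. Let $T$ be the set of all functions $y:\alpha\to\omega$ with $\alpha<\omega^\omega$. We call $|y|=\alpha$ the length of $y$, write $y\le z$ if $z$ extends $y$, and write $z{\upharpoonright}\xi$ for the restriction of $z$ to $\xi\le|z|$. Two elements below a common $u$ are comparable, since both are restrictions of $u$. For $\varphi:T\to\omega$ and $y\in T$ let
\[
V_\varphi(y)=\{z\ge y:\ z(\xi)\ge\varphi(z{\upharpoonright}\xi)\ \text{ for all }\xi\in[|y|,|z|)\}.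
\]
Thus $V_\varphi(y)$ consists of the points reached by climbing from $y$ and taking, at each node $u$ on the way, a successor with number at least $\varphi(u)$. Call $G\subset T$ open if each $y\in G$ has some $V_\varphi(y)\subset G$. This is a topology because $V_\varphi(y)\cap V_\psi(y)=V_{\max(\varphi,\psi)}(y)$. Two special cases recur:
\[
T_{\ge d}=\{z:z\ge d\},\qquad Q_d(y)=\{y\}\cup\{z>y:z(|y|)>d(|y|)\}\quad(y<d).
\]
The first is $V_0(d)$, and the second is $V_\psi(y)$ with $\psi(y)=d(|y|)+1$ and $\psi=0$ elsewhere. The set $Q_d(y)$ leaves the path from $y$ to $d$ at the first step: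
\begin{equation}\label{eq:Q}
y<u\le d\ \Longrightarrow\ Q_d(y)\cap T_{\ge u}=\emptyset ,
\end{equation}
because $z\ge u$ gives $z>y$ and $z(|y|)=u(|y|)=d(|y|)$.

\begin{lemma}\label{lem:T}
Let $y,z,u\in T$ and $\varphi,\psi:T\to\omega$.
\begin{itemize}
\item[(a)] If $z\in V_\varphi(y)$, then $V_\varphi(z)\subset V_\varphi(y)$.
\item[(b)] If $y\le z\le u$ and $u\in V_\varphi(y)$, then $z\in V_\varphi(y)$.
\item[(c)] If $V_\varphi(y)\cap V_\psi(z)\ne\emptyset$, then $z\in V_\varphi(y)$ or $y\in V_\psi(z)$.
\item[(d)] $T$ is $T_1$, the sets $V_\varphi(y)$ are clopen and form a base at $y$, and $T$ is UNO.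
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $u\in V_\varphi(z)$ the inequality $u(\xi)\ge\varphi(u{\upharpoonright}\xi)$ holds on $[|y|,|z|)$ because $u$ agrees with $z$ there, and on $[|z|,|u|)$ by assumption.
(b) The conditions on $z$ are among the conditions on $u$.
(c) If $u$ is in the intersection, then $y,z\le u$ are comparable, and (b) applies.

(d) By (a) the sets $V_\varphi(y)$ are open, so they form a base at $y$. Let $z\ne y$. If $z>y$, then $Q_z(y)$ is a neighborhood of $y$ that misses $z$ by \eqref{eq:Q}; if $z\not\ge y$, then $T_{\ge y}$ is one. So $T$ is $T_1$. Now let $z\notin V_\varphi(y)$. If $z$ and $y$ are incomparable, then $T_{\ge z}$ misses $T_{\ge y}\supset V_\varphi(y)$. If $z<y$, then $Q_y(z)$ misses $T_{\ge y}$ by \eqref{eq:Q}. If $z>y$, then $T_{\ge z}$ misses $V_\varphi(y)$ by (b). So $V_\varphi(y)$ is closed, $T$ is regular, and (c) gives \eqref{eq:magnetic}.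
\end{proof}

By Lemma~\ref{lem:T}(a), an assignment $y\mapsto V_\varphi(y)$ with one fixed $\varphi$ is transitive: every chain can be replaced by a single step. We want the opposite, so we let the lower bound depend on the starting point. Fix an injection $e:\omega^\omega\to\omega$, which exists because $\omega^\omega$ is countable, and let
\[
U(y)=\{z\ge y:\ z(\xi)\ge e(|y|)\ \text{ for all }\xi\in[|y|,|z|)\}.
\]
This is $V_\varphi(y)$ for the constant function $\varphi=e(|y|)$. Every $U$-chain satisfies $z_0\le z_1\le\dots\le z_l$.

\begin{lemma}\label{lem:chains}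
Let $O$ be a neighborhood assignment on $T$ and $m<\omega$. There are $x<d$ in $T$ such that there is an $O$-chain of length $m+1$ from $x$ to $d$, but no $U$-chain of length at most $m$ from $x$ to $d$.
\end{lemma}

We look first at the lowest levels of the tree, to see why limit levels are needed and how they are used.

\begin{example}\label{ex:m1}
Up to length $\omega$, shortcuts exist. Let $\varphi(u)=\max\{e(n):n\le|u|\}$ for $|u|<\omega$, let $\varphi(u)=0$ otherwise, and let $O(y)=V_\varphi(y)$. If an $O$-chain leads from $y$ to $z$ and $|z|\le\omega$, then $z\in V_\varphi(y)$, so $z(\xi)\ge\varphi(z{\upharpoonright}\xi)\ge e(|y|)$ for $\xi\in[|y|,|z|)$, and $z\in U(y)$.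

At length $\omega+1$ they can fail, and this is the case $m=1$ of the lemma. Given any $O$, choose $g_y:T\to\omega$ with $V_{g_y}(y)\subset O(y)$. Define $w:\omega\to\omega$ by $w(0)=0$ and
\[
w(n)=\max\{g_{w\upharpoonright v}(w{\upharpoonright}n):1\le v\le n\}.
\]
Then $w\in V_{g_{w\upharpoonright v}}(w{\upharpoonright}v)\subset O(w{\upharpoonright}v)$ for \emph{every} $v$ with $1\le v<\omega$. Let $c=g_w(w)$ and let $d$ extend $w$ by $d(\omega)=c$, so that $d\in O(w)$. Since $e$ is injective, there is $b\ge1$ in $\omega$ with $e(b)>c$. Then $w{\upharpoonright}b,\ w,\ d$ is an $O$-chain of length $2$, and $d\notin U(w{\upharpoonright}b)$ because $d(\omega)=c<e(b)$.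
\end{example}

The point is the order of the choices. The value $d(\omega)$ is fixed first. It blocks the $U$-steps across level $\omega$ from all but finitely many levels below, and since $w$ lies in $O(w{\upharpoonright}v)$ for all of these levels at once, we may choose the starting level last. For larger $m$ we want $m$ such barriers. The new difficulty is that at a level $\xi\ge\omega$ the value $w(\xi)$ cannot dominate the demands $g_{w\upharpoonright v}(w{\upharpoonright}\xi)$ of all $v\le\xi$, as there are infinitely many. So each level $v$ is served only up to a level $t(v)$, chosen so that finitely many $v$ are active at each $\xi$, and yet every barrier equals $t(v)$ for cofinally many $v$ below it.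

We recall the ordinal arithmetic involved. A \emph{multiple} of $\omega^r$ is an ordinal $\omega^r\delta$, where $\delta=0$ is allowed. For each $\xi$ and $r$ there is a unique multiple $\gamma$ of $\omega^r$ with $\gamma\le\xi<\gamma+\omega^r$. Splitting off the last term of the Cantor normal form, every $v$ with $1\le v<\omega^\omega$ is uniquely $v=\gamma+\omega^ra$ with $r<\omega$, $1\le a<\omega$, and $\gamma$ a multiple of $\omega^{r+1}$. Put $r(v)=r$ and $t(v)=\gamma+\omega^{r+1}$. Finally, $\gamma+\omega^{r+1}=\sup_{a<\omega}(\gamma+\omega^ra)$, so $v<t(v)$. For example, $t(5)=\omega$, $t(\omega2+5)=\omega3$ and $t(\omega2)=\omega^2$.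

\begin{proof}[Proof of Lemma~\ref{lem:chains}]
Choose $g_y:T\to\omega$ with $V_{g_y}(y)\subset O(y)$ for $y\in T$.

\emph{Active levels.} Let $1\le v<\omega^m$, $v=\gamma+\omega^ra$. Then $r<m$, so $\gamma<\omega^m$ are both multiples of $\omega^{r+1}$, and hence $t(v)\le\omega^m$. For $\xi<\omega^m$ the set $F_\xi=\{v:1\le v\le\xi<t(v)\}$ is finite. Indeed, for $v=\gamma+\omega^ra\in F_\xi$ we have $r<m$; the inequalities $\gamma\le\xi<\gamma+\omega^{r+1}$ determine $\gamma$ from $r$ and $\xi$; and since $\xi<\sup_a(\gamma+\omega^ra)$, only finitely many $a$ satisfy $\gamma+\omega^ra\le\xi$.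

\emph{The branch.} Define $w:\omega^m\to\omega$ by recursion on $\xi$:
\[
w(\xi)=\max\bigl(\{0\}\cup\{g_{w\upharpoonright v}(w{\upharpoonright}\xi):v\in F_\xi\}\bigr).
\]
If $1\le v<\omega^m$ and $\xi\in[v,t(v))$, then $v\in F_\xi$, so $w(\xi)\ge g_{w\upharpoonright v}(w{\upharpoonright}\xi)$. Therefore
\begin{equation}\label{eq:served}
w{\upharpoonright}t(v)\in V_{g_{w\upharpoonright v}}(w{\upharpoonright}v)\subset O(w{\upharpoonright}v)\qquad(1\le v<\omega^m).
\end{equation}
Let $d$ extend $w$ by $d(\omega^m)=g_w(w)$. Then $|d|=\omega^m+1<\omega^\omega$ and $d\in O(w)$.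

\emph{The barriers.} For $\xi\le\omega^m$ the set $E_\xi=\{s<\xi:e(s)\le d(\xi)\}$ is finite, because $e$ is injective. We choose levels $v_m>v_{m-1}>\dots>v_0\ge1$ with $r(v_i)=i$, from the top down. Let $v_m=\omega^m$. Given $v_i$ with $i\ge1$ and $r(v_i)=i$, write $v_i=\gamma'+\omega^ia=\gamma+\omega^i$, where $\gamma=\gamma'+\omega^i(a-1)$ is a multiple of $\omega^i$. The ordinals $\gamma+\omega^{i-1}b$, $1\le b<\omega$, are below $v_i$ and have supremum $v_i$, so we may choose $v_{i-1}=\gamma+\omega^{i-1}b$ larger than every element of $E_{v_i}$. Then $r(v_{i-1})=i-1$ and $t(v_{i-1})=v_i$. (For $m=2$ the levels have the form $\omega^2$, $\omega b$, $\omega(b-1)+b'$.) Put $x_i=d{\upharpoonright}v_i$ and $x=x_0$. By \eqref{eq:served}, $x_i\in O(x_{i-1})$ for $1\le i\le m$, and $d\in O(x_m)$ since $x_m=w$. So $x_0,\dots,x_m,d$ is an $O$-chain of length $m+1$.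

\emph{No shortcut.} Let $x=z_0,\dots,z_l=d$ be a $U$-chain and $s_j=|z_j|$. Then $z_j=d{\upharpoonright}s_j$ and $v_0=s_0\le s_1\le\dots\le s_l$. A step cannot cross the next barrier:
\begin{equation}\label{eq:barrier}
1\le i\le m,\quad j<l,\quad v_{i-1}\le s_j<v_i\ \Longrightarrow\ s_{j+1}\le v_i .
\end{equation}
Otherwise $v_i\in[s_j,s_{j+1})$, and $z_{j+1}\in U(z_j)$ gives $d(v_i)\ge e(s_j)$; then $s_j\in E_{v_i}$, so $s_j<v_{i-1}$, which is false. It follows by induction that $s_j\le v_j$ for $j\le\min(l,m)$: if $j<\min(l,m)$ and $s_j\le v_j$, then $v_0\le s_j<v_{j+1}$, so $s_j\in[v_{i-1},v_i)$ for some $i\le j+1$, and \eqref{eq:barrier} gives $s_{j+1}\le v_i\le v_{j+1}$. If $l\le m$, we would get $|d|=s_l\le v_l\le\omega^m<|d|$. Hence $l\ge m+1$.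
\end{proof}

The height $\omega^\omega$ was used twice: it exceeds $\omega^m+1$ for every $m$, and it is countable, so that $e$ exists.

\section{Towers of clopen sets}\label{sec:towers}

Fix $d\in T$. We want open sets $N(d,0)\subset N(d,1)\subset\cdots$ containing $d$ such that $U(z)\cap N(d,n)\neq\emptyset$ implies $z\in N(d,n+1)$. This forces $N(d,n)$ to contain
\[
A(d,n)=\{y<d:\ \text{there is a $U$-chain of length at most $n$ from $y$ to $d$}\},
\]
and we want it to contain no other predecessor of $d$. An open set must contain a neighborhood of each $y\in A(d,n)$, and a careless choice would follow the path to $d$ and pick up further predecessors. By \eqref{eq:Q} the neighborhood $Q_d(y)$ does not. So we put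
\[
N(d,n)=T_{\ge d}\cup\bigcup_{y\in A(d,n)}Q_d(y)\qquad(n<\omega);
\]
see Figure~\ref{fig:tower}. Note that $A(d,0)=\emptyset$ and $N(d,0)=T_{\ge d}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!30] (7,0) -- (9.2,0.9) -- (9.2,-0.9) -- cycle;
\fill[gray!30] (3.9,0) -- (3.5,1.3) -- (4.7,1.3) -- cycle;
\fill[gray!30] (5.6,0) -- (5.2,1.3) -- (6.4,1.3) -- cycle;
\draw[dashed] (2,0) -- (1.6,1.3) -- (2.8,1.3) -- cycle;
\draw (0,0) -- (7,0);
\fill (3.9,0) circle (2pt) node[below=2pt] {$y$};
\fill (5.6,0) circle (2pt) node[below=2pt] {$y'$};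
\fill (7,0) circle (2pt) node[below=2pt] {$d$};
\draw[fill=white] (2,0) circle (2pt) node[below=2pt] {$x$};
\node[below=2pt] at (0,0) {$\emptyset$};
\node[above] at (2.2,1.3) {$Q_d(x)$};
\node[above] at (4.1,1.3) {$Q_d(y)$};
\node[above] at (5.8,1.3) {$Q_d(y')$};
\node at (8.5,0) {$T_{\ge d}$};
\end{tikzpicture}
\caption{The set $N(d,n)$, shaded. The horizontal line is the path in the tree $T$ from the root to $d$. The set consists of the cone $T_{\ge d}$ above $d$ and, for each predecessor $y$ that reaches $d$ in at most $n$ $U$-steps, the neighborhood $Q_d(y)$, which meets the path only in $y$. A predecessor $x$ that needs more steps has the neighborhood $Q_d(x)$ disjoint from $N(d,n)$.}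
\label{fig:tower}
\end{figure}

\begin{lemma}\label{lem:tower}
Let $d\in T$ and $n<\omega$.
\begin{itemize}
\item[(a)] $d\in N(d,n)\subset N(d,n+1)$.
\item[(b)] If $U(z)\cap N(d,n)\neq\emptyset$, then $z\in N(d,n+1)$.
\item[(c)] If $x<d$ and $x\notin A(d,n)$, then $Q_d(x)\cap N(d,n)=\emptyset$; in particular $x\notin N(d,n)$.
\item[(d)] $N(d,n)$ is clopen.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $d\in T_{\ge d}$ and $A(d,n)\subset A(d,n+1)$.

(b) Let $u\in U(z)\cap N(d,n)$; then $z\le u$. Suppose first that $u\ge d$, so that $z$ and $d$ are comparable. If $z\ge d$, then $z\in T_{\ge d}$. If $z<d$, then $d\in U(z)$ by Lemma~\ref{lem:T}(b), so $z\in A(d,1)\subset A(d,n+1)$ and $z\in Q_d(z)\subset N(d,n+1)$. Suppose next that $u\in Q_d(y)$ with $y\in A(d,n)$, so that $z$ and $y$ are comparable. If $z>y$, then $u>y$ and $z(|y|)=u(|y|)>d(|y|)$, so $z\in Q_d(y)\subset N(d,n+1)$. If $z\le y$, then $z<d$ and $y\in U(z)$ by Lemma~\ref{lem:T}(b); putting $z$ in front of a chain from $y$ to $d$ shows $z\in A(d,n+1)$.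

(c) By \eqref{eq:Q}, $Q_d(x)$ misses $T_{\ge d}$. Let $y\in A(d,n)$. Then $x\ne y$, and $x,y<d$ are comparable. If $x<y$, then $Q_d(x)$ misses $T_{\ge y}\supset Q_d(y)$ by \eqref{eq:Q}; if $y<x$, then $Q_d(y)$ misses $T_{\ge x}\supset Q_d(x)$.

(d) The set is a union of open sets. Let $z\notin N(d,n)$; then $z\not\ge d$. If $z<d$, then $z\notin A(d,n)$, and (c) gives a neighborhood of $z$ that misses $N(d,n)$. Let $z$ and $d$ be incomparable, and let $\xi$ be least with $z(\xi)\ne d(\xi)$. We show that $T_{\ge z}$ misses $N(d,n)$. It misses $T_{\ge d}$. Suppose $u\ge z$ and $u\in Q_d(y)$ with $y\in A(d,n)$. If $|y|>\xi$, then $d(\xi)=y(\xi)=u(\xi)=z(\xi)$, which is false. So $|y|\le\xi<|z|$, whence $y<z\le u$ and $z(|y|)=u(|y|)>d(|y|)$. This gives $z\in Q_d(y)\subset N(d,n)$, a contradiction.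
\end{proof}

Lemmas~\ref{lem:absorb}(b), \ref{lem:chains} and \ref{lem:tower}(c) combine to the one fact about $T$ that the final argument uses.

\begin{corollary}\label{cor:nosandwich}
For every neighborhood assignment $O$ on $T$ and every $m<\omega$ there is $d\in T$ such that no $O$-absorbing set $P$ satisfies $d\in P\subset N(d,m)$.
\end{corollary}

\begin{proof}
Take $x<d$ from Lemma~\ref{lem:chains}. An $O$-absorbing set that contains $d$ contains $x$, while $x\notin A(d,m)$ and hence $x\notin N(d,m)$.
\end{proof}

\section{The space $X$ and its point operator}\label{sec:X}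

The neighborhoods of $\infty$ will depend on a level $k<\omega$ and on a finite set $J$ of indices from a large set $I$. Each copy of $T$ comes with a function $\tau$ that assigns a tower to every index $i$, and the index $i$ at level $k$ cuts out of that copy the $k$th set of the tower, counted from the top. A tower is read downward for finitely many steps and then becomes empty.

Let $L=(T\times\omega)\cup\{\mathbf 0,\mathbf 1\}$, where $\mathbf 0,\mathbf 1$ are two new symbols; elements of $L$ are \emph{labels}. For $k<\omega$ put $N^k_{\mathbf 0}=\emptyset$, $N^k_{\mathbf 1}=T$, and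
\[
N^k_{(d,m)}=N(d,m-k)\ \text{ if }k\le m,\qquad N^k_{(d,m)}=\emptyset\ \text{ if }k>m .
\]
By Lemma~\ref{lem:tower}, for every $a\in L$ the sets $N^k_a$ are clopen in $T$, $N^{k+1}_a\subset N^k_a$, and
\begin{equation}\label{eq:levels}
U(z)\cap N^{k+1}_a\neq\emptyset\ \Longrightarrow\ z\in N^k_a .
\end{equation}
For $a=(d,m)$ the hypothesis of \eqref{eq:levels} forces $k+1\le m$, and Lemma~\ref{lem:tower}(b) applies with $n=m-k-1$; for $a=\mathbf 0$ the hypothesis fails, and for $a=\mathbf 1$ the conclusion always holds.

Let $\mathfrak c=2^{\aleph_0}$, let $I=\mathfrak c^+$ be its successor cardinal, and let $\Theta$ be the set of all functions $\tau:I\to L$ that take the value $\mathbf 0$ at least once. Let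
\[
Y=T\times\Theta,\qquad X=Y\cup\{\infty\},
\]
and for finite $J\subset I$ and $k<\omega$ let
\[
W(J,k)=\{\infty\}\cup\{(y,\tau):\ y\in N^k_{\tau(i)}\ \text{ for all }i\in J\}.
\]
For $G\subset X$ write $G_\tau=\{y:(y,\tau)\in G\}$. Call $G$ open if every $G_\tau$ is open in $T$ and, in case $\infty\in G$, some $W(J,k)$ is contained in $G$. This is a topology, since $W(J\cup J',\max(k,k'))\subset W(J,k)\cap W(J',k')$.

\begin{lemma}\label{lem:X}
The space $X$ is $T_1$. Each $T\times\{\tau\}$ is a clopen copy of $T$. The sets $W(J,k)$ are clopen and form a base at $\infty$, and the sets $V_\varphi(y)\times\{\tau\}$ are clopen and form a base at $(y,\tau)$. The subspace $Y$ is UNO.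
\end{lemma}

\begin{proof}
A subset of $T\times\{\tau\}$ is open in $X$ exactly when its section is open in $T$, so $T\times\{\tau\}$ is an open copy of $T$. If $\tau(i)=\mathbf 0$, then $W(\{i\},0)$ misses $T\times\{\tau\}$; hence the complement of $T\times\{\tau\}$ is open. A closed subset of this closed copy is closed in $X$. This applies to the points $(y,\tau)$ and to the sets $V_\varphi(y)\times\{\tau\}$, by Lemma~\ref{lem:T}(d). The point $\infty$ is closed because $Y$ is a union of open copies. Each section $W(J,k)_\tau=\bigcap_{i\in J}N^k_{\tau(i)}$ is clopen in $T$, so $W(J,k)$ is open, and so is its complement, which does not contain $\infty$. Finally, if $V_\varphi(y)\times\{\tau\}$ meets $V_\psi(z)\times\{\tau'\}$, then $\tau=\tau'$ and Lemma~\ref{lem:T}(c) gives \eqref{eq:magnetic}.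
\end{proof}

This proves parts (i) and (iv) of Theorem~\ref{thm:strong}. The label $\mathbf 0$ is there to make $X$ a $T_1$ space: for the constant function $\tau=\mathbf 1$ the whole copy $T\times\{\tau\}$ would lie in every neighborhood of $\infty$.

\begin{proposition}\label{prop:MN}
The space $X$ is monotonically normal.
\end{proposition}

\begin{proof}
We define a point operator and apply Lemma~\ref{lem:borges}. Let $G$ be open. If $(y,\tau)\in G$, choose $\chi$ with $V_\chi(y)\subset G_\tau\cap U(y)$ and put $H((y,\tau),G)=V_\chi(y)\times\{\tau\}$. If $\infty\in G$, choose $J$ and $k$ with $W(J,k)\subset G$ and put $H(\infty,G)=W(J,k+1)$, a subset of $W(J,k)$. We check \eqref{eq:star}. It is trivial for $p=q=\infty$.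

Let $p,q\in Y$. If $H(p,G)$ meets $H(q,G')$, then $p$ and $q$ lie in the same copy of $T$, and Lemma~\ref{lem:T}(c) gives $q\in H(p,G)\subset G$ or $p\in H(q,G')\subset G'$.

Let $p=\infty$ and $q=(y,\tau)$. If $H(q,G')\subset U(y)\times\{\tau\}$ meets $H(\infty,G)=W(J,k+1)$, then $U(y)$ meets $N^{k+1}_{\tau(i)}$ for each $i\in J$. By \eqref{eq:levels}, $y\in N^k_{\tau(i)}$ for each $i\in J$, so $q\in W(J,k)\subset G$.
\end{proof}

\section{No closure-preserving base at $\infty$}\label{sec:notUN}

Suppose $\mathcal P$ is a base at $\infty$ as in Proposition~\ref{prop:onepoint}(1), absorbing for an assignment $O$ on $Y$. For an index $i$ there is $P_i\in\mathcal P$ with $W(J_i,k_i)\subset P_i\subset W(\{i\},0)$. In a copy $\tau$ with $\tau(i)=(d,k_i)$ and $\tau=\mathbf 1$ on $J_i\setminus\{i\}$, the section of $P_i$ is an absorbing set with $d\in(P_i)_\tau\subset N(d,k_i)$, which Corollary~\ref{cor:nosandwich} forbids for a suitable $d$. The difficulty is circular dependence: the suitable $d$ depends on $O$ in the copy $\tau$, hence on $\tau$, and $\tau$ was to depend on $d$. We break the circle with one $\tau$ that lists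 \emph{all} $d\in T$. This needs $|T|$ many indices $i$ that share the value $k_i$ and do not belong to each other's sets $J_i$, and it is the reason for taking $I$ regular and larger than $|T|$.

We use two textbook facts. Successor cardinals such as $\mathfrak c^+$ are regular. The \emph{$\Delta$-system lemma} says that if $\kappa$ is an uncountable regular cardinal, then every family of $\kappa$ distinct finite sets has a subfamily of size $\kappa$ in which any two distinct members have the same intersection $R$, the root. Note also that $|T|=\mathfrak c$: there are countably many lengths $\alpha$, at most $\mathfrak c$ functions of each length, and $\mathfrak c$ functions of length $\omega$.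

\begin{lemma}\label{lem:free}
For each $i\in I$ let $J_i\subset I$ be finite with $i\in J_i$, and let $k_i<\omega$. There are $k<\omega$ and $I_0\subset I$ with $|I_0|=\mathfrak c$ such that $k_i=k$ and $J_i\cap I_0=\{i\}$ for all $i\in I_0$.
\end{lemma}

\begin{proof}
Since $\mathfrak c^+$ is regular and uncountable, there is $k$ such that $I_1=\{i:k_i=k\}$ has size $\mathfrak c^+$. A finite set $J$ equals $J_i$ only for $i\in J$, so the map $i\mapsto J_i$ is finite-to-one and is injective on a set $I_2\subset I_1$ of size $\mathfrak c^+$. By the $\Delta$-system lemma there are $I_3\subset I_2$ of size $\mathfrak c^+$ and a finite $R$ with $J_i\cap J_{i'}=R$ for distinct $i,i'\in I_3$. Take $I_0\subset I_3\setminus R$ of size $\mathfrak c$. If $i\ne i'$ are in $I_0$ and $i'\in J_i$, then $i'\in J_i\cap J_{i'}=R$, which is false.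
\end{proof}

\begin{proposition}\label{prop:nobase}
The point $\infty$ has no neighborhood base $\mathcal P$ of closed sets such that $\{P\cap Y:P\in\mathcal P\}$ is closure-preserving in $Y$.
\end{proposition}

\begin{proof}
Suppose $\mathcal P$ is such a base. By Lemma~\ref{lem:absorb}(a) there is a neighborhood assignment $O$ on $Y$ for which every $P\cap Y$ is absorbing. For $i\in I$ choose $P_i\in\mathcal P$ with $P_i\subset W(\{i\},0)$, and then $J_i$ and $k_i$ with $W(J_i,k_i)\subset P_i$; enlarging $J_i$, we may assume $i\in J_i$. Take $k$ and $I_0$ from Lemma~\ref{lem:free}.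

The set $\bigcup_{i\in I_0}J_i$ contains $I_0$ and has size $\mathfrak c<|I|$; pick $i^*\in I$ outside it. Let $i\mapsto d_i$ map $I_0$ onto $T$, and define $\tau\in\Theta$ by
\[
\tau(i)=(d_i,k)\ \ (i\in I_0),\qquad\tau(i^*)=\mathbf 0,\qquad\tau(i)=\mathbf 1\ \text{ otherwise.}
\]
Let $O^\tau(y)=O(y,\tau)_\tau$. This is a neighborhood assignment on $T$, and the section $P_\tau$ of each $P\in\mathcal P$ is $O^\tau$-absorbing. Take $d$ from Corollary~\ref{cor:nosandwich} for $O^\tau$ and $m=k$, and pick $i\in I_0$ with $d_i=d$. An index $i'\in J_i\setminus\{i\}$ is not in $I_0$ and differs from $i^*$, so $\tau(i')=\mathbf 1$. Therefore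
\[
d\in N(d,0)=N^k_{\tau(i)}=W(J_i,k)_\tau\subset(P_i)_\tau\subset W(\{i\},0)_\tau=N^0_{\tau(i)}=N(d,k).
\]
So $(P_i)_\tau$ is an $O^\tau$-absorbing set with $d\in(P_i)_\tau\subset N(d,k)$, contrary to the choice of $d$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $X$ is regular, $T_1$ and monotonically normal by Lemma~\ref{lem:X} and Proposition~\ref{prop:MN}. By Propositions~\ref{prop:onepoint}(1) and~\ref{prop:nobase} it is not utterly normal.
\end{proof}

\section{Disjoint refinements and acyclicity}\label{sec:further}

It remains to prove parts (ii) and (iii) of Theorem~\ref{thm:strong}. Both rest on Lemma~\ref{lem:T}(b): basic neighborhoods in $T$ contain the whole path from their center to each of their points.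

\begin{proof}[Proof of Theorem~\ref{thm:strong}\textup{(ii)}]
It suffices to treat open subspaces. Indeed, an open cover of a subspace $X'$ is the trace on $X'$ of a family $\mathcal G$ of open subsets of $X$, and a disjoint open refinement of the cover $\mathcal G$ of $\bigcup\mathcal G$ traces to the required refinement on $X'$.

Let $D\subset T$ be open and let $\mathcal G$ be a cover of $D$ by open subsets of $D$. For $z\in D$ fix a basic set $V(z)=V_{\varphi_z}(z)$ inside a member of $\mathcal G$. Define $Z\subset D$ by recursion on $|z|$: put $z\in Z$ if and only if $z\in D$ and $z\notin V(z')$ for all $z'\in Z$ with $z'<z$. The sets $V(z)$, $z\in Z$, cover $D$, since a point of $D$ is in $Z$ or in some $V(z')$ with $z'\in Z$. They are disjoint: if $z\ne z'$ are in $Z$ and $u\in V(z)\cap V(z')$, then $z$ and $z'$ are comparable, say $z'<z$, and $z\in V(z')$ by Lemma~\ref{lem:T}(b), contrary to $z\in Z$.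

An open set $D\subset Y$ is the disjoint union of the open sets $D\cap(T\times\{\tau\})$, and we refine on each of them. Finally, let $D\subset X$ be open with $\infty\in D$, and let $\mathcal G$ be an open cover of $D$. Choose $W=W(J,k)$ inside a member of $\mathcal G$. As $W$ is clopen, $D\setminus W$ is an open subset of $Y$ covered by the open sets $G\setminus W$, $G\in\mathcal G$. A disjoint open refinement of this cover, together with $W$, refines $\mathcal G$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}\textup{(iii)}]
Let $H$ be the point operator from the proof of Proposition~\ref{prop:MN}, and let $H^*$ be the monotone point operator of Lemma~\ref{lem:borges}(a). We show that $H^*$ has the required property. Let $x_0,\dots,x_{n-1}$ be distinct, $n\ge2$, $x_n=x_0$, and suppose $q\in H^*(x_i,X\setminus\{x_{i+1}\})$ for all $i<n$. Then there are open sets $G_i\ni x_i$ with $x_{i+1}\notin G_i$ and $q\in H(x_i,G_i)$.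

Suppose no $x_i$ is $\infty$. Then $q=(u,\tau)$ and $x_i=(y_i,\tau)$ for one $\tau$, and $H(x_i,G_i)=V_{\chi_i}(y_i)\times\{\tau\}$ with $u\in V_{\chi_i}(y_i)$ and $y_{i+1}\notin V_{\chi_i}(y_i)$. The points $y_i\le u$ are pairwise comparable, and $y_i\le y_{i+1}\le u$ would give $y_{i+1}\in V_{\chi_i}(y_i)$ by Lemma~\ref{lem:T}(b). So $y_0>y_1>\dots>y_n=y_0$, which is impossible.

Otherwise rotate the cycle so that $x_0=\infty$. Then $x_1\neq\infty$, because $n\ge2$ and the points are distinct. The sets $H(\infty,G_0)$ and $H(x_1,G_1)$ meet in $q$, and the last paragraph of the proof of Proposition~\ref{prop:MN} shows that this forces $x_1\in G_0$, contrary to the choice of $G_0$.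
\end{proof}

\begin{thebibliography}{1}
\bibitem{PIGO}
\emph{Perfect images of generalized ordered spaces},
\texttt{http://www.math.wm.edu/\~{}lutzer/drafts/PIGO.pdf}.
\end{thebibliography}
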